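# Partial list colorings: four vertices against two cliques

## 1. Two-element lists on $K_{2,4}$

Take the complete bipartite graph $K_{2,4}$ with parts $\{u,v\}$ and $\{x_1,x_2,x_3,x_4\}$, and allow each vertex only two colors:
$$u:\{1,2\},\qquad v:\{3,4\},\qquad x_1:\{1,3\},\quad x_2:\{1,4\},\quad x_3:\{2,3\},\quad x_4:\{2,4\}.$$
We want a proper coloring in which every vertex uses a color of its own list. Suppose $u$ gets $i\in\{1,2\}$ and $v$ gets $j\in\{3,4\}$. One of the four vertices $x_m$ has the list $\{i,j\}$, and it is adjacent to both $u$ and $v$, so it has no color left. This happens for each of the four choices of $(i,j)$, so the six vertices cannot all be colored. If we give up the stuck vertex, each remaining $x_m$ has a list different from $\{i,j\}$, hence keeps a color. So five of the six vertices can be colored, and no more.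

With three colors per vertex, nothing goes wrong on this graph, whatever the lists are: color $u$ and $v$ arbitrarily from their lists; each $x_m$ then has three colors, of which at most two are forbidden. So $K_{2,4}$ can always be colored from lists of size $3$. Lists of size $2$ may be too small for the whole graph, but in the example they still color $5/6$ of it, which is more than $2/3$.

Compare with a triangle. It too can always be colored from lists of size $3$, by coloring the vertices one after another. If all three lists are $\{1,2\}$, exactly two vertices can be colored, which is $2/3$ of the graph.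

So suppose lists of size $s$ always suffice for a graph, and we are given lists of a smaller size $t$. How large a part of the graph can we still color? Is a fraction $t/s$ of the vertices always safe?

## 2. List colorings, $s$-choosable graphs, and the bound $\frac ts n$

All graphs are finite and simple.

**Definition.** A list assignment $\ell$ on a graph $G$ gives each vertex $x$ a finite set $\ell(x)$ of colors. A list coloring of $G$ from $\ell$ is a proper coloring $c$ with $c(x)\in\ell(x)$ for every vertex $x$. The graph $G$ is $s$-choosable if it has a list coloring from every assignment $\ell$ with $|\ell(x)|=s$ for all $x$. A set $M\subseteq V(G)$ can be colored from the lists if the induced subgraph $G[M]$ has a list coloring from $\ell$ restricted to $M$.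

In this language, Section 1 says that $K_{2,4}$ is $3$-choosable but not $2$-choosable, and that for the displayed lists the largest set that can be colored has five vertices. The clique $K_s$ is $s$-choosable: color its vertices in any order; each sees at most $s-1$ colored neighbors. If all vertices of $K_s$ have the same list of $t\le s$ colors, then exactly $t=\frac ts\cdot s$ vertices can be colored, so no fraction larger than $t/s$ could hold in general. The following conjecture, from "Partial List Colorings" (http://www.science.smith.edu/~rhaas/papers/part2-els.pdf), says that $t/s$ is always attained.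

**Conjecture.** Suppose $G$ is an $s$-choosable graph with $n$ vertices, and every vertex of $G$ is assigned a list of $t$ colors, where $1\le t\le s$. Then at least $\frac ts\cdot n$ of the vertices of $G$ can be colored from these lists.

We shall prove that it is false.

**Theorem 1.** Let $s\ge5$ be odd. There is an $s$-choosable graph $G_s$ on $n=2s+4$ vertices such that for every even $t$ with $2\le t<s$ there is an assignment of lists of size $t$ for which the maximum number of colorable vertices is exactly $2t+3$.

For this graph the conjecture asks for $\frac ts(2s+4)=2t+\frac{4t}s$ vertices. This exceeds $2t+3$ exactly when $t>\frac34s$. This gives the following.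

**Corollary 2.** The conjecture fails for every pair ($s$ odd, $t$ even) with $\frac34s<t<s$. In particular it fails for every odd $s\ge5$ with $t=s-1$.

(A pair in this range automatically has $s\ge5$: for $s=1$ and $s=3$ there is no even $t$ with $\frac34 s<t<s$. And $s-1>\frac34s$ means $s>4$.) The smallest instance of this construction is $s=5$, $t=4$, $n=14$: at most $11$ vertices can be colored, while $\frac ts n=11.2$.

## 3. Copying colors when $t$ divides $s$

Before looking for a counterexample, let us try to prove the conjecture. We have short lists and a hypothesis about long ones, so it is natural to lengthen the lists by duplicating colors.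

**Proposition 3.** If $t\mid s$, the conjecture holds for the pair $(s,t)$.

Proof. Let $s=kt$, and let $\ell$ be an assignment of lists of size $t$ on an $s$-choosable graph $G$ with $n$ vertices. Replace each color $c$ in each list by the copies $(c,1),\dots,(c,k)$. The new lists have size $kt=s$, so $G$ has a list coloring from them. By the pigeonhole principle there is an index $j$ such that at least $n/k=\frac ts n$ vertices receive a color of the form $(c,j)$. On these vertices delete the index $j$. Each gets a color of its original list, and two adjacent ones get different colors, because they had different pairs with the same second entry. $\square$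

The argument stops when $s/t$ is not an integer, because the number of copies must be one. With $k=\lfloor s/t\rfloor$ copies the lists have size $kt<s$, and $s$-choosability gives nothing. With $k=\lceil s/t\rceil$ copies the lists have size $kt>s$, a coloring exists, and the pigeonhole principle gives at least $n/k$ vertices; but $n/k<\frac ts n$ since $k>s/t$. For $s=5$, $t=4$ we obtain only $n/2$ instead of $\frac45n$. So counterexamples can exist only when $t\nmid s$.

## 4. Replacing the two vertices of $K_{2,4}$ by cliques

In $K_{2,4}$ the vertices $u,v$ each use up one of two colors, and the four lists on the other side punish every combined choice. We can get the same effect with longer lists if $u$ and $v$ become cliques.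

**Construction.** Let $Q_1,Q_2$ be disjoint cliques with $|Q_1|=|Q_2|=s-1$ and no edges between them. Add pairwise nonadjacent vertices $x_1,x_2,x_3,x_4$, each adjacent to all of $Q_1\cup Q_2$. Call this graph $H_s$. The graph $G_s$ arises from $H_s$ by adding two vertices $y_1,y_2$, where $y_j$ is adjacent exactly to the vertices of $Q_j$. Put $T_j=Q_j\cup\{y_j\}$.

Each $T_j$ is a clique $K_s$, and $G_s$ has $2s+4$ vertices. For $s=2$ the graph $H_2$ is $K_{2,4}$. For $s=5$, $H_5$ has $4+4+4=12$ vertices and $G_5$ has $14$.

**Halved lists.** For an even number $t$, let $A,B,C,D$ be disjoint sets of $t/2$ colors, and put $U=A\cup B$, $V=C\cup D$. Every vertex of $T_1$ gets the list $U$, every vertex of $T_2$ gets $V$, and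
$$x_1: A\cup C,\qquad x_2: A\cup D,\qquad x_3: B\cup C,\qquad x_4: B\cup D .$$
All lists have size $t$. For $t=2$ these are the four lists of Section 1 on the $x_i$.

For $s=5$, $t=4$ one may take $A=\{1,2\}$, $B=\{3,4\}$, $C=\{5,6\}$, $D=\{7,8\}$: five vertices with list $\{1,2,3,4\}$, five with $\{5,6,7,8\}$, and four with the lists $\{1,2,5,6\}$, $\{1,2,7,8\}$, $\{3,4,5,6\}$, $\{3,4,7,8\}$.

Two remarks explain the details of the construction.

*Why $s$ must be odd.* If $s$ is even, $H_s$ is not $s$-choosable. Use the halved lists with $t=s$. The $s-1$ vertices of $Q_1$ use all colors of $A\cup B$ but one, $p$, and those of $Q_2$ use all colors of $C\cup D$ but one, $q$. The $x_i$ may only use $p$ and $q$. But $p$ misses one of $A,B$, and $q$ misses one of $C,D$; the $x_i$ whose list is the union of these two sets has no color. For odd $s$ one cannot cut the lists in half, and this is what will save $s$-choosability, while lists of an even size $t<s$ still can be halved.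

*Why the vertices $y_j$ are there.* Try $H_s$ alone with the halved lists, $t<s$ even. Suppose $f$ colors of $U$ are unused on $Q_1$ and $g$ colors of $V$ are unused on $Q_2$. Then $2t-f-g$ clique vertices are colored. If $f+g=0$, no $x_i$ can be colored: total $2t$. If $f+g=1$, the one free color lies in one of $A,B,C,D$, hence in two of the four lists: total at most $2t-1+2=2t+1$. If $f+g\ge2$, the total is at most $2t-2+4=2t+2$. The value $2t+2$ is attained: leave one color $p\in A$ and one color $p'\in B$ unused on $Q_1$, use all of $V$ on $Q_2$ (possible since $t\le s-1$), and color $x_1,x_2$ with $p$ and $x_3,x_4$ with $p'$. Now $H_s$ has $2s+2$ vertices, and $\frac ts(2s+2)=2t+\frac{2t}s<2t+2$. So these lists on $H_s$ respect the conjecture. Adding $y_1,y_2$ raises the required number by $\frac{2t}s$, which is close to $2$ when $t$ is close to $s$; we now show that it raises the number of colorable vertices only by $1$.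

## 5. At most $2t+3$ vertices, and exactly that many

Let $t$ be even, $2\le t<s$, and give $G_s$ the halved lists of size $t$.

**Step 1: upper bound.** We show that $2t+4$ vertices cannot be colored, and that this is the only value above $2t+3$ to exclude. Consider a list coloring of an induced subgraph of $G_s$. Since $T_1$ is a clique whose lists use only the $t$ colors of $U$, at most $t$ vertices of $T_1$ are colored; likewise for $T_2$. Together with the four $x_i$ this is at most $2t+4$.

Suppose exactly $2t+4$ vertices are colored. Then $t$ vertices of $T_1$ are colored and they carry all $t$ colors of $U$, each once. At most one of these colors is on $y_1$, so all colors of $U$, except at most one color $p$, appear on $Q_1$. Likewise all colors of $V$, except at most one color $q$, appear on $Q_2$. All four $x_i$ are colored. Their lists lie in $U\cup V$ and they are adjacent to all of $Q_1\cup Q_2$, so their colors lie in $\{p,q\}$ (or in a smaller set, if $p$ or $q$ does not exist). One of $A,B$ does not contain $p$, and one of $C,D$ does not contain $q$. The $x_i$ whose list is the union of these two sets has no available color, a contradiction.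

**Step 2: the value is attained.** We exhibit a coloring of $2t+3$ vertices. Pick $p\in A$ and $q\in C$. Color $y_1$ with $p$, and $t-1$ vertices of $Q_1$ with the colors of $U\setminus\{p\}$. Color $y_2$ with $q$, and $t-1$ vertices of $Q_2$ with $V\setminus\{q\}$. Color $x_1,x_2$ with $p$ and $x_3$ with $q$; these colors are in the lists $A\cup C$, $A\cup D$, $B\cup C$. The vertices $x_i$ are adjacent neither to each other nor to the $y_j$, and $p,q$ do not occur on $Q_1\cup Q_2$, so the coloring is proper. It colors $2t+3$ vertices. $\square$

What remains for Theorem 1 is that $G_s$ is $s$-choosable for odd $s\ge5$. This is the main part of the proof.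

## 6. Which color sets hurt a clique: Hall's condition

**Step 3: removing $y_1,y_2$.** We reduce to $H_s$. Each $y_j$ has degree $s-1$ in $G_s$, and $y_1,y_2$ are not adjacent. So a list coloring of $H_s$ from lists of size $s$ extends: at $y_j$ at most $s-1$ of the $s$ colors are forbidden. It remains to prove that $H_s$ is $s$-choosable.

Repeating this greedy argument is not possible. In $H_s$ a vertex of $Q_j$ has degree $(s-2)+4=s+2$, and $x_i$ has degree $2s-2\ge s$, so no vertex can be postponed for lack of neighbors. Instead we color the $x_i$ first and control the damage to the two cliques.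

From here on, $s\ge5$ is odd, $L$ assigns a set of $s$ colors to every vertex of $H_s$, and $X_i=L(x_i)$.

**Definition.** Let $Q\in\{Q_1,Q_2\}$. A set $S$ of colors is good for $Q$ if $Q$ has a proper coloring from the lists $L(u)\setminus S$, $u\in Q$. Otherwise $S$ is bad for $Q$. The clique $Q$ is uniform if all its lists are equal.

If the $x_i$ can be colored from their lists so that the set $S$ of colors used is good for both $Q_1$ and $Q_2$, then $H_s$ is $L$-colorable: color each clique from its lists minus $S$; there are no edges between $Q_1$ and $Q_2$, and the $x_i$ are pairwise nonadjacent. So our aim is to choose colors for the $x_i$ whose set $S$ is good for both cliques.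

*Example with $s=5$.* Here $Q$ has four vertices. If all lists are $\{1,2,3,4,5\}$, then $S=\{1,2\}$ leaves three colors for four vertices and is bad. Change one list to $\{1,2,3,4,6\}$. Now $S=\{1,2\}$ leaves $\{3,4,5\}$ three times and $\{3,4,6\}$ once; the colors $3,4,5,6$ work and $S$ is good. The set $\{1,2,3\}$ leaves $\{4,5\}$ on three vertices and is bad. The set $\{1,2,6\}$ leaves $\{3,4,5\}$ three times and $\{3,4\}$ once, so three colors for four vertices, and is bad.

**Step 4: Hall's theorem.** We turn badness into an inequality about lists. Recall Hall's theorem: finite sets $F_u$, $u\in Q$, have a system of distinct representatives if and only if $|\bigcup_{u\in J}F_u|\ge|J|$ for every $J\subseteq Q$. A proper coloring of the clique $Q$ from lists is a system of distinct representatives. For $J\subseteq Q$ put $W_J=\bigcup_{u\in J}L(u)$. Applying Hall's theorem to $F_u=L(u)\setminus S$: the set $S$ is bad for $Q$ if and only if there is a nonempty $J\subseteq Q$ with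
$$|W_J\setminus S|\le|J|-1. \tag{1}$$
For such $J$ and every $u\in J$ we have $L(u)\setminus S\subseteq W_J\setminus S$, so $|L(u)\setminus S|\le|J|-1$. Since $|L(u)|=s$ and $|J|\le s-1$,
$$|L(u)\cap S|\ \ge\ s-|J|+1\ \ge\ 2\qquad\text{for every }u\in J. \tag{2}$$

**Step 5: small bad sets.** We describe bad sets with up to three colors.

**Lemma 4.** Let $Q\in\{Q_1,Q_2\}$.

* (F1) If $|S|\le1$, then $S$ is good for $Q$.
* (F2) If $Q$ is uniform with common list $U$, then $S$ is bad for $Q$ if and only if $|S\cap U|\ge2$.
* (F3) If $Q$ is nonuniform and $|S|=2$, then $S$ is good for $Q$.
* (F4) If $Q$ is nonuniform, there is a set $Z=Z(Q)$ with $|Z|\le s+1$ such that every bad $S$ with $|S|=3$ satisfies $S\subseteq Z$.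

Proof. (F1) By (2), a bad set has at least two elements.

(F2) All vertices of the clique have the same list $U\setminus S$, and $s-1$ different colors are needed. So $S$ is bad if and only if $s-|S\cap U|\le s-2$.

(F3) Suppose $S$ is bad and take $J$ as in (1). By (2), $2\ge|L(u)\cap S|\ge s-|J|+1$, so $|J|=s-1$, that is, $J=Q$; then (2) also gives $S\subseteq L(u)$ for all $u\in Q$. Each $L(u)\setminus S$ has size $s-2$ and is contained in $W_Q\setminus S$, which by (1) has size at most $s-2$. Hence $L(u)\setminus S=W_Q\setminus S$ for all $u\in Q$, and all lists equal $(W_Q\setminus S)\cup S$. So $Q$ is uniform, a contradiction.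

(F4) There is at most one set $W$ that is the list of at least $s-2$ vertices of $Q$: any two $(s-2)$-subsets of the $(s-1)$-set $Q$ meet, because $2(s-2)>s-1$. Define
$$Z=\begin{cases}W_Q&\text{if }|W_Q|=s+1,\\ W&\text{if }|W_Q|\ne s+1\text{ and }W\text{ exists},\\ \emptyset&\text{otherwise.}\end{cases}$$
Then $|Z|\le s+1$. Let $|S|=3$, let $S$ be bad, and take $J$ as in (1). By (2), $3\ge s-|J|+1$, so $|J|\ge s-2$.

If $J=Q$, then (1) gives $|W_Q|\le s-2+|S\cap W_Q|\le s+1$. As $Q$ is nonuniform, two different sets of size $s$ lie in $W_Q$, so $|W_Q|\ge s+1$. Hence $|W_Q|=s+1$, and equality forces $|S\cap W_Q|=3$, that is, $S\subseteq W_Q=Z$.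

If $|J|=s-2$, then (2) gives $|L(u)\cap S|\ge3$, so $S\subseteq L(u)$ for all $u\in J$. Each $L(u)\setminus S$ has size $s-3$ and lies in $W_J\setminus S$, which by (1) has size at most $s-3$. So all lists on $J$ are equal to one set that contains $S$ and is the list of at least $s-2$ vertices; this set is $W$. Thus $S\subseteq W$. If $|W_Q|=s+1$, then $W\subseteq W_Q=Z$; otherwise $Z=W$. In both cases $S\subseteq Z$. $\square$

In the example above, after the change, $W_Q=\{1,\dots,6\}$ has $s+1=6$ elements, so $Z=\{1,\dots,6\}$. It has to contain $6$, since $\{1,2,6\}$ is bad.

The rest of the proof chooses the colors of the $x_i$. If the $X_i$ overlap a lot, few colors suffice and Lemma 4 decides. If they do not overlap, $S$ has four colors, and then a random choice will do.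

## 7. Two uniform cliques, and the place where $s$ is odd

**Step 6: both $Q_1$ and $Q_2$ are uniform.** This step contains the configuration that breaks even $s$, so it must use parity. Let the common lists be $U$ and $V$. By (F2) we need $|S\cap U|\le1$ and $|S\cap V|\le1$. Color each $x_i$ with $X_i\not\subseteq U\cup V$ by a color outside $U\cup V$; such colors do no harm. Let $I=\{i:X_i\subseteq U\cup V\}$ and $a=|U\setminus V|=|V\setminus U|$.

If $a=0$, then $U=V$ and $X_i=U$ for all $i\in I$. Use one color of $U$ on all these $x_i$.

Let $a\ge1$. We look for a pair $(p,q)\in(U\setminus V)\times(V\setminus U)$ such that every $X_i$ with $i\in I$ contains $p$ or $q$. For $i\in I$ put $\alpha_i=|X_i\cap(U\setminus V)|$ and $\beta_i=|X_i\cap(V\setminus U)|$. Since $X_i\subseteq U\cup V$ and $|U\cap V|=s-a$,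
$$\alpha_i+\beta_i=s-|X_i\cap U\cap V|\ \ge\ s-(s-a)=a. \tag{3}$$
The number of pairs $(p,q)$ with $p,q\notin X_i$ is $(a-\alpha_i)(a-\beta_i)$. Both factors are nonnegative and by (3) their sum is at most $a$, so
$$(a-\alpha_i)(a-\beta_i)\le\frac{a^2}4. \tag{4}$$

Suppose first that these numbers sum over $i\in I$ to less than $a^2$, the number of all pairs. Then some pair $(p,q)$ satisfies $X_i\cap\{p,q\}\ne\emptyset$ for all $i\in I$. Color those $x_i$ from $\{p,q\}$. Since $p\notin V$, $q\notin U$ and the other $x_i$ have colors outside $U\cup V$, we get $S\cap U\subseteq\{p\}$ and $S\cap V\subseteq\{q\}$. So $S$ is good for both cliques.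

Otherwise, as $|I|\le4$, (4) forces $|I|=4$ and equality in (4) for each $i$. Equality means $a-\alpha_i=a-\beta_i=a/2$ for each $i$: the product of two nonnegative numbers with sum at most $a$ is $a^2/4$ only if both are $a/2$. Hence $a$ is even and $\alpha_i+\beta_i=a$. By (3), $|X_i\cap U\cap V|=s-a=|U\cap V|$, so $X_i\supseteq U\cap V$ for all $i$. Now $a\le s$, $a$ is even and $s$ is odd, so $a<s$ and $U\cap V\ne\emptyset$. Color all four $x_i$ with one color of $U\cap V$; then $|S|=1$ and (F1) applies.

*The count for small $s$.* Let $U\cap V=\emptyset$, so $a=s$. For $s=5$ the two factors in (4) are integers with sum at most $5$, so each $x_i$ excludes at most $6$ pairs; four of them exclude at most $24$ of the $25$ pairs. For $s=4$, with the halved lists for $t=s=4$, each $x_i$ excludes $2\cdot2=4$ pairs, and together they exclude all $16$.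

## 8. A nonuniform clique and overlapping lists $X_i$

From now on at least one of $Q_1,Q_2$ is nonuniform. Call it $Q$, let $Q'$ be the other one, and let $Z=Z(Q)$ be the set from (F4). If $Q'$ is uniform, denote its list by $V$.

**Step 7: some color lies in all four $X_i$.** One color suffices. Use it on all $x_i$; then $|S|=1$ and (F1) applies.

**Step 8: some color $c$ lies in exactly three of the $X_i$.** Two colors suffice. Say $c\in X_1\cap X_2\cap X_3$ and $c\notin X_4$. Color $x_1,x_2,x_3$ with $c$ and $x_4$ with some $d\in X_4$. Then $d\ne c$ and $S=\{c,d\}$ is good for $Q$ by (F3). If $Q'$ is nonuniform, $S$ is good for $Q'$ by (F3) as well. If $Q'$ is uniform and $c\notin V$, then $|S\cap V|\le1$ and $S$ is good for $Q'$ by (F2). If $Q'$ is uniform and $c\in V$, then $X_4\ne V$ because $c\notin X_4$; as both sets have size $s$, we can choose $d\in X_4\setminus V$. Then $|S\cap V|=1$ and $S$ is good for $Q'$.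

In the remaining steps every color lies in at most two of the $X_i$.

**Step 9: after renumbering, $X_1\cap X_2\ne\emptyset\ne X_3\cap X_4$.** We try two colors, and where that fails we use three and compare sizes with $|Z|\le s+1$. For $c\in X_1\cap X_2$ and $d\in X_3\cap X_4$ we have $c\ne d$, since no color lies in four lists. Coloring $x_1,x_2,x_3,x_4$ with $c,c,d,d$ gives $S=\{c,d\}$, which is good for $Q$ by (F3). It is good for $Q'$ unless $Q'$ is uniform and $c,d\in V$. So we are done unless $Q'$ is uniform and every such pair lies in $V$, that is,
$$X_1\cap X_2\subseteq V,\qquad X_3\cap X_4\subseteq V. \tag{5}$$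
Assume this and fix such $c$ and $d$.

Since $c$ already lies in $X_1$ and $X_2$, we have $c\in V\setminus(X_3\cup X_4)$. So $X_3\ne V$ and $X_4\ne V$, and by equality of sizes $X_3\setminus V$ and $X_4\setminus V$ are nonempty. They are disjoint by (5). For $d_3\in X_3\setminus V$ and $d_4\in X_4\setminus V$, color with $c,c,d_3,d_4$. Then $|S|=3$ and $S\cap V=\{c\}$, so $S$ is good for $Q'$. If some such $S$ is good for $Q$, we are done. Otherwise all these $S$ are bad for $Q$, hence contained in $Z$ by (F4). Each element of $X_3\setminus V$ and of $X_4\setminus V$ occurs in one of them, so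
$$c\in Z\quad\text{and}\quad(X_3\cup X_4)\setminus V\subseteq Z .$$
By the same argument with the pairs exchanged (color $d$ on $x_3,x_4$ and colors of $X_1\setminus V$, $X_2\setminus V$ on $x_1,x_2$), we are done unless
$$d\in Z\quad\text{and}\quad(X_1\cup X_2)\setminus V\subseteq Z .$$
Suppose all these inclusions hold. Each color of $V$ lies in at most two $X_i$, so $\sum_i|X_i\cap V|\le2s$ and $\sum_i|X_i\setminus V|\ge4s-2s=2s$. Each color outside $V$ is counted at most twice in the last sum, so $|\bigcup_iX_i\setminus V|\ge s$. All these colors lie in $Z\setminus V$, and $c,d$ are two further elements of $Z$, lying in $V$. Hence $|Z|\ge s+2$, contradicting (F4).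

**Step 10: some two $X_i$ meet, but Step 9 does not apply.** We use three colors and count the bad choices. Say $c\in X_1\cap X_2$. Then $X_3\cap X_4=\emptyset$, since otherwise Step 9 applies, and $c\notin X_3\cup X_4$. For $(d_3,d_4)\in X_3\times X_4$ color with $c,c,d_3,d_4$. The set $S=\{c,d_3,d_4\}$ has three elements. There are $s^2$ pairs $(d_3,d_4)$.

First we bound the number of pairs for which $S$ is bad for $Q$. If $S$ is bad for $Q$, then $S\subseteq Z$ by (F4), so $c\in Z$, and $d_3,d_4\in Z\setminus\{c\}$, a set of size at most $s$. The sets $X_3\cap Z$ and $X_4\cap Z$ are disjoint subsets of it (neither contains $c$), so their sizes sum to at most $s$ and have product at most $s^2/4$. Thus at most $s^2/4$ pairs are bad for $Q$.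

Suppose $Q'$ is nonuniform. The same argument with $Z(Q')$ shows that at most $s^2/4$ pairs are bad for $Q'$. Suppose next that $Q'$ is uniform and $c\notin V$. Then badness for $Q'$ means $|S\cap V|\ge2$, that is, $d_3,d_4\in V$. As $X_3\cap V$ and $X_4\cap V$ are disjoint subsets of the $s$-set $V$, again at most $s^2/4$ pairs are bad for $Q'$. In both situations at most $s^2/4+s^2/4<s^2$ pairs are bad for one of the cliques, so some pair is good for both.

Suppose finally that $Q'$ is uniform and $c\in V$. Since $c\in V\setminus(X_3\cup X_4)$, the sets $X_3\setminus V$ and $X_4\setminus V$ are nonempty. For $d_3\in X_3\setminus V$ and $d_4\in X_4\setminus V$ we have $S\cap V=\{c\}$, so $S$ is good for $Q'$. If all such $S$ were bad for $Q$, then by (F4) $c\in Z$ and $X_3\setminus V,\ X_4\setminus V\subseteq Z\setminus\{c\}$. But $X_3\cap V$ and $X_4\cap V$ are disjoint subsets of $V\setminus\{c\}$, so $|X_3\cap V|+|X_4\cap V|\le s-1$, and the disjoint sets $X_3\setminus V$ and $X_4\setminus V$ have total size at least $2s-(s-1)=s+1$. This gives $|Z|\ge s+2$, a contradiction. So some such $S$ is good for both cliques.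

## 9. Pairwise disjoint lists $X_i$ and a random choice

**Step 11: the $X_i$ are pairwise disjoint.** Now $S$ necessarily has four colors, and Lemma 4 says nothing about nonuniform cliques. But disjointness means that the four lists together meet each $L(u)$ in at most $s$ colors, so a random choice hits $L(u)$ at most once on average. Choose $d_i\in X_i$ independently and uniformly, color $x_i$ with $d_i$, and let $S=\{d_1,\dots,d_4\}$, so $|S|=4$. For a clique vertex $u$ let $N_u=|S\cap L(u)|$. This is a sum of four independent indicators, of the events $d_i\in L(u)$, with probabilities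
$$p_i=\frac{|X_i\cap L(u)|}s,\qquad p_1+p_2+p_3+p_4\le\frac{|L(u)|}s=1 .$$
We claim that
$$P(N_u\ge3)\le\frac1{16},\qquad P(N_u\ge2)<\frac38. \tag{6}$$

Let $e_k$ be the $k$-th elementary symmetric function of $p_1,\dots,p_4$, so $e_1\le1$. For $e_2$: by the Cauchy–Schwarz inequality $\sum p_i^2\ge e_1^2/4$, so
$$e_2=\frac12\Bigl(e_1^2-\sum_ip_i^2\Bigr)\le\frac38e_1^2\le\frac38,$$
and $e_2=\frac38$ only if all $p_i$ are equal and $e_1=1$, that is, all $p_i=\frac14$. For $e_3$: put $b=p_1+p_2$ and $b'=p_3+p_4$. Since $p_1p_2\le b^2/4$ and $p_3p_4\le b'^2/4$,
$$e_3=p_1p_2\,b'+p_3p_4\,b\ \le\ \frac{b^2b'+b'^2b}4=\frac{bb'(b+b')}4\ \le\ \frac{(b+b')^3}{16}\ \le\ \frac1{16}.$$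
(Both bounds are instances of Maclaurin's inequalities.)

By independence, a given triple of the events $d_i\in L(u)$ occurs with probability the product of its three $p_i$; summing over the triples gives $P(N_u\ge3)\le e_3\le\frac1{16}$. Similarly $\binom{N_u}2$ counts the pairs of events that occur, so its expectation is $e_2$. Since $\binom{N_u}2$ is at least $1$ when $N_u=2$ and at least $3$ when $N_u\ge3$,
$$e_2=E\binom{N_u}2\ \ge\ P(N_u\ge2)+2P(N_u\ge3).$$
If $e_2<\frac38$, this gives $P(N_u\ge2)<\frac38$. If $e_2=\frac38$, then all $p_i=\frac14$, so $P(N_u\ge3)\ge P(N_u=4)=4^{-4}>0$, and again $P(N_u\ge2)<\frac38$. This proves (6).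

**Step 12: both cliques survive with positive probability.** We bound the probability of badness by looking at only three vertices of each clique. Let $R\in\{Q_1,Q_2\}$ and fix distinct $u_1,u_2,u_3\in R$; this is possible as $s-1\ge4$. Suppose $S$ is bad for $R$, and take $J$ as in (1). If $|J|=s-1$, then $J=R$, and (2) gives $N_{u_1}\ge2$. If $|J|\le s-2$, then (2) gives $N_u\ge3$ for all $u\in J$; and since $N_u\le4$, (2) gives $s-|J|+1\le4$, so $|J|\ge s-3$. Therefore $|R\setminus J|\le2$, and some $u_k$ lies in $J$, with $N_{u_k}\ge3$. In every case one of the events $N_{u_1}\ge2$, $N_{u_2}\ge3$, $N_{u_3}\ge3$ occurs. By (6),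
$$P(S\text{ is bad for }R)\le P(N_{u_1}\ge2)+P(N_{u_2}\ge3)+P(N_{u_3}\ge3)<\frac38+\frac1{16}+\frac1{16}=\frac12 .$$
Summing over $R=Q_1$ and $R=Q_2$, the probability that $S$ is bad for at least one clique is less than $1$. So some choice of the $d_i$ gives an $S$ that is good for both.

Step 6 treats two uniform cliques. If at least one clique is nonuniform, then either some color lies in four of the $X_i$ (Step 7), or some color lies in exactly three (Step 8), or every color lies in at most two and some two $X_i$ meet (Steps 9 and 10), or the $X_i$ are pairwise disjoint (Steps 11 and 12). In all cases $H_s$ is $L$-colorable. So $H_s$ is $s$-choosable, by Step 3 so is $G_s$, and with Section 5 this proves Theorem 1 and Corollary 2. $\square$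

## 10. Linear deficiency, and the range of the construction

The deficiency for a single $G_s$ is less than one vertex: it is $\frac{4t}s-3<1$. Disjoint copies make it proportional to $n$.

**Corollary 5.** Let $s\ge5$ be odd, $t$ even with $2\le t<s$, and $k\ge1$. The disjoint union of $k$ copies of $G_s$ is $s$-choosable, has $n=k(2s+4)$ vertices, and has lists of size $t$ for which the maximum number of colorable vertices is exactly $k(2t+3)=\frac{2t+3}{2s+4}\,n$. Consequently, for $t>\frac34s$ the bound $\frac ts n$ fails by a constant fraction of $n$, and no bound of the form $\gamma\cdot\frac ts n$ with $\gamma>\frac{171}{176}$ holds for all $s,t$ and all $s$-choosable graphs.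

Proof. Components are colored independently, so the first sentence after the hypotheses follows from Theorem 1, with the halved lists on each copy. The ratio of the attained number to the conjectured one is
$$\frac{2t+3}{2s+4}\cdot\frac st=\frac{s(2t+3)}{2t(s+2)} .$$
For $(s,t)=(5,4)$ it is $\frac{5\cdot11}{8\cdot7}=\frac{55}{56}$; for $(7,6)$ it is $\frac{7\cdot15}{12\cdot9}=\frac{35}{36}$; for $(9,8)$ it is $\frac{9\cdot19}{16\cdot11}=\frac{171}{176}$. The last value gives the statement about $\gamma$. $\square$

Since the value $2t+3$ is exact for the halved lists, this assignment on $G_s$ violates the conjecture if and only if $t>\frac34s$. Oddness of $s$ cannot be dropped from the construction, because for even $s$ the graph $H_s$ is not $s$-choosable (Section 4). By Proposition 3 the conjecture is true whenever $t\mid s$. These notes do not decide the pairs with $t\nmid s$ that are not covered by Corollary 2.
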